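# Colored levels and the countable chain condition for shy sets in Polish groups

## 1. Closed sets that spell out a point of $2^\omega$

Let $G$ be a Polish group: a topological group whose topology is separable and completely metrizable. Fix a base at $1$ of symmetric open sets $V_0\supseteq V_1\supseteq\cdots$ with
$$V_{j+1}^{10}\subseteq V_j .$$
Such a base exists by continuity of the group operations. Here $V^{10}$ is the set of products of ten elements of $V$; since $1\in V$, all shorter products are included.

The proof turns on the following object. A *color* is a pair $c=(\sigma,n)\in 2^{<\omega}\times\omega$. Suppose that for every *level* $l\in\omega$ and every color $c$ we have a closed set $C_{l,c}\subseteq G$, and that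

**(D)** for every $y\in G$ and $l\in\omega$, the open set $yV_{l+6}$ meets $C_{l,c}$ for at most one color $c$.

In particular, at each level a point lies in $C_{l,c}$ for at most one $c$; call it the color of $y$ at level $l$, if it exists. Read the color $(\sigma,n)$ as a message: "I have spelled $\sigma$ so far, and from level $n$ on you will see a longer string." For $a\in2^\omega$ and $s\in\omega$ we collect the points that spell $a$ from level $s$ on.

**Definition.** $F_a^s$ is the set of $y\in G$ such that for every $l\ge s$ there is a (necessarily unique) color $c_l=(\sigma_l,n_l)$ with $y\in C_{l,c_l}$, where $\sigma_l\subset a$ (initial segment), $n_l>l$, and for all $l,l'\ge s$: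
$$l'\ge n_l\ \Longrightarrow\ |\sigma_{l'}|>|\sigma_l|.$$

**Lemma 1.** Each $F_a^s$ is closed, $F_a^s\subseteq F_a^{s+1}$, and $F_a^s\cap F_{a'}^{s'}=\varnothing$ whenever $a\ne a'$. Hence the sets $X_a=\bigcup_sF_a^s$ are pairwise disjoint $F_\sigma$ sets.

*Proof.* The inclusion is clear, since fewer conditions are imposed.

*Closed.* We claim
$$F_a^s=\bigcap_{s\le l\le l'}\ \bigcup_{(c,c')}\bigl(C_{l,c}\cap C_{l',c'}\bigr),\tag{1}$$
where the union is over pairs $c=(\sigma,n)$, $c'=(\sigma',n')$ with $\sigma,\sigma'\subset a$, $n>l$, $n'>l'$, and ($l'<n$ or $|\sigma'|>|\sigma|$). A point of $F_a^s$ lies in the right side: use $c_l,c_{l'}$. Conversely, let $y$ be in the right side. The terms with $l'=l$ give $y$ a color $c_l=(\sigma_l,n_l)$ at every level $l\ge s$, unique by (D), with $\sigma_l\subset a$ and $n_l>l$. For $l\le l'$ the pair witnessing the term $(l,l')$ must be $(c_l,c_{l'})$ by uniqueness, so $l'<n_l$ or $|\sigma_{l'}|>|\sigma_l|$. For $l'<l$ there is nothing to check, since $n_l>l>l'$. This proves (1). Now fix $l\le l'$. The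 neighborhood $yV_{l'+6}\subseteq yV_{l+6}$ of $y$ meets $C_{l,c}$ for at most one $c$ and $C_{l',c'}$ for at most one $c'$, hence meets at most one of the closed sets $C_{l,c}\cap C_{l',c'}$. So each union in (1) is a locally finite union of closed sets and is closed.

*Disjoint.* Let $y\in F_a^s\cap F_{a'}^{s'}$ and $l_0=\max(s,s')$. By (D) the two memberships give the same colors $(\sigma_l,n_l)$ for $l\ge l_0$. So $\sigma_l$ is an initial segment of both $a$ and $a'$, and if $a\neq a'$ then $|\sigma_l|$ is bounded. But with $l_{k+1}=n_{l_k}>l_k$ the lengths $|\sigma_{l_k}|$ strictly increase, a contradiction. $\square$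

**Example.** Let $G=\mathbb Z^\omega$ and $V_j=\{x:x(i)=0\text{ for }i<j\}$; these are subgroups, so $V_{j+1}^{10}=V_{j+1}\subseteq V_j$. Let $U_0,U_1\subseteq\mathbb Z$ be disjoint. For $|\sigma|=l$ put $C_{l,(\sigma,l+1)}=\{y:y(i)\in U_{\sigma(i)}\text{ for all }i<l\}$, and let all other $C_{l,c}$ be empty. All points of $y+V_{l+6}$ agree with $y$ on the coordinates $i<l$, so (D) holds. Since $|\sigma_l|=l$ and $n_l=l+1$, the growth condition holds automatically, and for every $s$
$$F_a^s=\{y:\ y(i)\in U_{a(i)}\text{ for all }i\}.$$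

What this is for: it hands us $2^{\aleph_0}$ pairwise disjoint closed sets for free. The work is to choose the $C_{l,c}$ so that these sets are large, in the sense that they catch a translate of every (small) compact set.

## 2. Shy sets and the theorem

A set $X\subseteq G$ is universally measurable if it is measurable for the completion of every Borel probability measure on $G$.

**Definition.** A universally measurable $X\subseteq G$ is *shy* if there is a Borel probability measure $\mu$ on $G$ with $\mu(gXh)=0$ for all $g,h\in G$. An arbitrary set is shy if it is contained in a shy universally measurable set.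

The shy sets form an ideal. When $G$ is locally compact they are exactly the sets of Haar measure zero.

**Example.** In $\mathbb R^\omega$ the set $\{y:y(0)=0\}$ is shy: take $\mu$ to be the law of $(t,0,0,\dots)$ with $t$ uniform in $[0,1]$; every translate fixes the value of coordinate $0$. The set $X=\{y:y(n)\ge0\text{ for all }n\}$ has empty interior but is not shy. Given $\mu$, choose a compact $K$ with $\mu(K)>0$. The projections of $K$ are bounded, so $K\subseteq\prod_n[-k_n,k_n]$ for some $k_n$. With $g=(k_n)_n$ we get $g+K\subseteq X$, so $\mu(-g+X)\ge\mu(K)>0$.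

The ideal satisfies the *countable chain condition* (ccc) if there is no uncountable family of pairwise disjoint non-shy Borel sets. The question comes from "Examples of non-shy sets" (http://matwbn.icm.edu.pl/ksiazki/fm/fm144/fm14416.pdf). It is known that the ccc holds if $G$ is locally compact, and that it fails for ${}^\omega\mathbb R$ and, more generally, for $\prod_nG_n$ when every $G_n$ is a locally compact, non-compact Polish group. The natural conjecture is that the ccc holds only in the locally compact case. It is true.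

**Theorem.** Let $G$ be a non-locally-compact Polish group. There are pairwise disjoint $F_\sigma$ sets $X_a\subseteq G$ $(a\in2^\omega)$, closed sets $F_a\subseteq X_a$, and a neighborhood $V_*$ of $1$ such that for every $a\in2^\omega$:

- **(T1)** for every compact $K\subseteq G$ there is $g\in G$ with $gK\subseteq X_a$;
- **(T2)** for every compact $K\subseteq V_*$ there is $g\in G$ with $gK\subseteq F_a$.

**Corollary.** In every non-locally-compact Polish group there are $2^{\aleph_0}$ pairwise disjoint closed non-shy sets. Hence the ideal of shy sets of a Polish group satisfies the ccc if and only if the group is locally compact.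

*Proof of the Corollary from the Theorem.* Shrinking $V_*$, we may take it open. Let $F_a\subseteq X$ with $X$ universally measurable, and let $\mu$ be any Borel probability measure on $G$. Countably many left translates of $V_*$ cover $G$, so $\mu(xV_*)>0$ for some $x$. Borel probability measures on Polish spaces are inner regular, so there is a compact $K\subseteq xV_*$ with $\mu(K)>0$. Then $x^{-1}K\subseteq V_*$ is compact, and (T2) gives $g$ with $gx^{-1}K\subseteq F_a$, that is, $K\subseteq xg^{-1}F_a$. So $\mu(xg^{-1}X)\ge\mu(K)>0$. As $\mu$ was arbitrary, $X$ is not shy; as $X$ was arbitrary, $F_a$ is not shy. The sets $F_a$ are disjoint, and they are nonempty because they are not shy, so they are $2^{\aleph_0}$ many. The converse is the known fact: for $G$ locally compact, shy means Haar null, and a $\sigma$-finite measure admits no uncountable disjoint family of Borel sets of positive measure. $\square$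

## 3. The group $\mathbb R^\omega$ by hand

Let $J_j=[4^j,2\cdot4^j]$ for $j\in\omega$: disjoint closed intervals whose lengths tend to infinity. Let $U_e=\bigcup\{J_j:j\equiv e \bmod 2\}$ for $e=0,1$. These are disjoint closed subsets of $\mathbb R$, and each contains arbitrarily long intervals. Put
$$F_a=\{y\in\mathbb R^\omega:\ y(n)\in U_{a(n)}\text{ for all }n\}\qquad(a\in2^\omega).$$
The $F_a$ are closed and pairwise disjoint. Let $K\subseteq\prod_n[-k_n,k_n]$ be compact. For each $n$ choose $j\equiv a(n)\bmod 2$ with $4^j\ge2k_n$, and let $g(n)=\frac32 4^j$ be the midpoint of $J_j$. Then $g(n)+[-k_n,k_n]\subseteq J_j$, so $g+K\subseteq F_a$. As in the Corollary, the $F_a$ are non-shy. The same proof works in $\mathbb Z^\omega$, where the $F_a$ are the sets of the Example in Section 1.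

What made this work is that the bit $a(n)$ is read at coordinate $n$, the translation $g(n)$ may be chosen there as large as $K$ demands, and later choices do not disturb coordinate $n$. In a general group there are no coordinates. Their substitute is the failure of finite covering at small scales.

## 4. Completeness, finite covering, conjugation

From now on $G$ is a non-locally-compact Polish group and $H$ is a countable dense subgroup (generated by a countable dense set). We use repeatedly that $\overline A\subseteq AV$ for every $A\subseteq G$ and every symmetric open neighborhood $V$ of $1$: if $y\in\overline A$, then $yV$ meets $A$.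

Let $d_L$ be a compatible left-invariant metric (Birkhoff–Kakutani), and put
$$\rho(x,y)=d_L(x,y)+d_L(x^{-1},y^{-1})=d_L(1,x^{-1}y)+d_L(1,xy^{-1}).$$
This is a compatible metric. A sequence $(x_n)$ is $\rho$-Cauchy if and only if $x_n^{-1}x_m\to1$ **and** $x_nx_m^{-1}\to1$ as $n,m\to\infty$.

**Fact 0.** $\rho$ is complete.

*Proof.* Inversion is a $\rho$-isometry. We show that if $(x_n),(y_n)$ are $\rho$-Cauchy, so is $(x_ny_n)$. Let $U$ be a symmetric neighborhood of $1$ and choose $N$ such that $v_n:=y_N^{-1}y_n\in U$ for $n\ge N$. Then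
$$(x_ny_n)^{-1}x_my_m=v_n^{-1}\bigl(y_N^{-1}x_n^{-1}x_my_N\bigr)v_m\in U^3$$
for all large $n,m$, because $N$ is fixed and $x_n^{-1}x_m\to1$. Applying this to the Cauchy sequences $(y_n^{-1}),(x_n^{-1})$ gives $x_ny_n(x_my_m)^{-1}\to1$. So multiplication and inversion send Cauchy sequences to Cauchy sequences and extend continuously to the completion $\hat G$ of $(G,\rho)$. By density the group laws persist, so $\hat G$ is a Polish group containing $G$ as a dense subgroup. As $G$ is Polish, it is a $G_\delta$ in $\hat G$. For $x\in\hat G$ the sets $G$ and $xG$ are dense $G_\delta$ sets, so by the Baire category theorem they meet: $g=xh$ with $g,h\in G$, and $x=gh^{-1}\in G$. Thus $\hat G=G$. $\square$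

**Definition.** Write $A\prec D$ if $A\subseteq FD$ for some finite $F\subseteq G$.

**Example.** In $\mathbb R$ any bounded set is $\prec$ any interval of positive length. In $\mathbb Z^\omega$ with $V_j$ as in Section 1, $V_j\not\prec V_{j+1}$: the cosets of $V_{j+1}$ in $V_j$ are indexed by $\mathbb Z$.

**Fact 1.** For every $j$ there is $d$ with $V_j\not\prec V_d$; hence $V_j\not\prec V_{d'}$ for all $d'\ge d$.

*Proof.* Suppose $V_j\prec V_d$ for all $d$. By symmetry of the sets, for each $d$ there are finite $F,F'$ with $V_j\subseteq FV_d\cap V_dF'$. If $x,y$ lie in one piece $fV_d\cap V_df'$, then $x^{-1}y\in V_d^2$ and $xy^{-1}\in V_d^2$, so the pieces have small $\rho$-diameter when $d$ is large. Thus $V_j$ is $\rho$-totally bounded. By Fact 0 its closure is compact, so $G$ is locally compact, a contradiction. The second statement holds because $V_{d'}\subseteq V_d$. $\square$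

**Fact 2.** For compact $K$ and any $j$: (i) for all large $s$, $xV_sx^{-1}\subseteq V_j$ for all $x\in KV_s$; (ii) for all large $b$, $x^{-1}V_bx\subseteq V_j$ for all $x\in K$.

*Proof.* (i) By continuity of $(x,v)\mapsto xvx^{-1}$ at $(y,1)$, each $y\in K$ has a $t(y)$ with $uvu^{-1}\in V_j$ for all $u\in yV_{t(y)}^2$, $v\in V_{t(y)}$. Cover $K$ by $y_1V_{t(y_1)},\dots,y_nV_{t(y_n)}$ and let $s\ge\max_it(y_i)$. If $x\in KV_s$, then $x\in y_iV_{t(y_i)}V_s\subseteq y_iV_{t(y_i)}^2$ for some $i$, and $V_s\subseteq V_{t(y_i)}$, so $xV_sx^{-1}\subseteq V_j$. (ii) Apply (i) to $K^{-1}$. $\square$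

## 5. The greedy choice when the $V_j$ are conjugation invariant

Suppose in this section that $xV_jx^{-1}=V_j$ for all $x,j$ (for instance $G$ abelian). Then a greedy argument proves the Theorem, even with one family of closed sets for all compact $K$.

*Scales, fixed once and for all.* Choose $d_0$ with $V_0\not\prec V_{d_0}$ and $s_0=d_0+2$. Given $s_m$, let $b_m=s_m+11$, choose $d_{m+1}$ with $V_{b_m}\not\prec V_{d_{m+1}}$ (so $d_{m+1}>b_m$), and let $s_{m+1}=d_{m+1}+2$. Put $W_0=V_0$ and $W_{m+1}=V_{b_m}$, so $W_m\not\prec V_{d_m}$ for all $m$.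

*Programs.* A program is a string $\pi=(E_0,e_0,\dots,E_m,e_m)$ with $E_k\subseteq H$ finite and $e_k\in\{0,1\}$. There are countably many; process them one after the other, each after its initial segments. Let $\gamma$ be the group element already given to the initial segment of length $m$ ($\gamma=1$ if $m=0$). We choose $w\in H\cap W_m$, give $\pi$ the element $\gamma w$, and place at stage $m$ the marks $\gamma wx$ $(x\in E_m)$ with bit $e_m$. The choice of $w$ must ensure $z'^{-1}\gamma wx\notin V_{s_m}$ for all $x\in E_m$ and all marks $z'$ already placed at stage $m$ with the other bit. The forbidden $w$ form the finite union of the sets $\gamma^{-1}z'V_{s_m}x^{-1}=(\gamma^{-1}z'x^{-1})V_{s_m}$, say $AV_{s_m}$ with $A$ finite. If all of $H\cap W_m$ were forbidden, then $W_m\subseteq\overline{H\cap W_m}\subseteq AV_{s_m}^2\subseteq AV_{d_m}$, contrary to $W_m\not\prec V_{d_m}$. So $w$ exists.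

*Sets.* Marks $z,z'$ of stage $m$ with different bits satisfy $z^{-1}z'\notin V_{s_m}$. Let $C_{m,e}$ be the closure of the union of all $zV_{s_m+8}$, $z$ a mark of stage $m$ with bit $e$. If $y\in C_{m,0}\cap C_{m,1}$, then $yV_{s_m+8}$ meets sets $zV_{s_m+8}$, $z'V_{s_m+8}$ with different bits, so $z^{-1}z'\in V_{s_m+8}^4\subseteq V_{s_m}$, a contradiction. So the closed sets $F_a=\bigcap_mC_{m,a(m)}$ are pairwise disjoint.

*Catching $K$.* Let $K$ be compact and $a\in2^\omega$. Choose finite $E_m\subseteq H$ with $K\subseteq E_mV_{s_m+10}$, and follow the programs $\pi_m=(E_0,a(0),\dots,E_m,a(m))$. They received $w_0,w_1,\dots$ and $\gamma_m=w_0\cdots w_m$. For $j\ge m$ let $\theta=w_{m+1}\cdots w_j$. Since $w_{i+1}\in V_{b_i}$ and $V_{b_i}V_{b_{i+1}}^2\subseteq V_{b_i}^2$, we get $\theta\in V_{b_m}^2\subseteq V_{s_m+10}$. For $\gamma_j=\gamma_m\theta$ and $\gamma_{j'}=\gamma_m\theta'$, both $\gamma_j^{-1}\gamma_{j'}=\theta^{-1}\theta'$ and $\gamma_j\gamma_{j'}^{-1}=\gamma_m\theta\theta'^{-1}\gamma_m^{-1}$ lie in $V_{s_m+10}^2$ by invariance.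 So $(\gamma_j)$ is $\rho$-Cauchy and has a limit $g$. If $x\in K$, $x\in\tilde xV_{s_m+10}$ with $\tilde x\in E_m$, then
$$\gamma_jx=\gamma_mx\,(x^{-1}\theta x)\in\gamma_m\tilde x\,V_{s_m+10}^2\subseteq\gamma_m\tilde x\,V_{s_m+8}.$$
So $gx\in C_{m,a(m)}$ for every $m$, and $gK\subseteq F_a$. $\square$

## 6. What conjugation destroys, and the repairs

Without invariance the argument stops at three exact points.

**(i) The scales depend on $K$.** The forbidden set is now $\gamma^{-1}z'V_sx^{-1}=(\gamma^{-1}z'x^{-1})\cdot xV_sx^{-1}$, and we need $xV_sx^{-1}\subseteq V_{d+2}$. By Fact 2 this holds for $s$ large, but how large depends on the compact set that $x$ approximates. For example, in the group of all permutations of $\omega$, with $V_s$ the pointwise stabilizer of $\{0,\dots,s-1\}$, for every $s$ there is $x$ with $xV_sx^{-1}\not\subseteq V_1$: choose $x$ with $0\notin x(\{0,\dots,s-1\})$; then $xV_sx^{-1}$, the stabilizer of $x(\{0,\dots,s-1\})$, contains a transposition moving $0$. So no sequence $s_0<s_1<\cdots$ serves all $K$. *Repair:*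 each program announces its own $s_0<s_1<\cdots$ and is responsible for all levels $l\ge s_0$, so that programs with different scales can be compared at every level. At levels $l\in[s_k,s_{k+1})$ its color is $(\sigma_k,s_{k+1})$. This is why Section 1 used colors $(\sigma,n)$.

**(ii) Intermediate levels are unstable.** The scales are chosen in the order $s_m,b_m,d_{m+1},s_{m+1}$. The next move $w_{m+1}$ comes from $W_{m+1}^2$ with $W_{m+1}$ of size $b_m$; this is small compared to $s_m$, but not compared to levels $l$ close to $s_{m+1}$. So at levels $l\in[s_m,s_{m+1})$ the step $m+1$ may carry points away from the centers placed at step $m$, and new centers must be placed there. But at such a level largeness of $W_{m+1}$ is of no use: even for invariant $V_j$, at level $l=b_m$ the set $W_{m+1}=V_{b_m}$ is covered by a single translate of $V_l$, so forbidden sets may cover all of it. *Repair:* take $w=u_k^{-1}u_{k'}$, a quotient of two members of an infinite separated sequence. By Ramsey's theorem each forbidden set $f_qD_q$ is of one of two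 sorts. Either $w\notin D_q^2$ for all pairs, and then $f_qD_q$ kills few pairs and can be counted away; or $w\in D_q^2$ for all pairs, and then the move hardly changes $\gamma x$ at that level, so the new center is close to an old one of the same color, whose separation it inherits with a small loss. The loss is recorded by a number, the *kind* $i\in\{0,1,2\}$ of the center; it must stay bounded, so each level may be revisited only boundedly often.

**(iii) Convergence needs $\gamma_j\gamma_{j'}^{-1}\to1$ too.** For this one wants $\gamma_mW_{m+1}\gamma_m^{-1}$ small. But $\gamma_m=\gamma_{m-1}w_m$, and $b_m$ has to be fixed before $w_m$ is known, because $s_{m+1}$ depends on $b_m$ and is needed when centers are placed at step $m$. *Repair:* at odd steps use $W_{m+1}=w_m^{-1}V_{b_m}w_m$, so that $\gamma_mW_{m+1}\gamma_m^{-1}=\gamma_{m-1}V_{b_m}\gamma_{m-1}^{-1}$, which is under control; at even steps use $W_{m+1}=V_{b_m}$, which stabilizes the levels below $s_m$. Conjugation can destroy largeness, so we must demand $w_m^{-1}V_{b_m}w_m\not\prec V_{d_{m+1}}$.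 We shall see that $w$ or $w^{-1}$ always satisfies this.

**Example for (iii).** Let $A=\{x\in\mathbb Z^{\mathbb Z}: x(i)=0\text{ for all sufficiently negative }i\}$ and, for $n\in\mathbb Z$, $V_n=\{x\in A: x(i)=0\text{ for }i<n\}$. Give $A$ the group topology in which $V_0\cong\mathbb Z^\omega$ is an open subgroup with its product topology; $A/V_0$ is countable, so $A$ is Polish, and the $V_n$, $n\ge0$, are a base at $0$. The shift $\sigma(x)(i)=x(i-1)$ is a topological automorphism with $\sigma(V_n)=V_{n+1}$. In $G=A\rtimes\mathbb Z$, with $txt^{-1}=\sigma(x)$, let $w=t^{-1}$. Then $V_0\not\prec V_1$, but $w^{-1}V_0w=V_1\prec V_1$. For the inverse, $wV_0w^{-1}=V_{-1}\supseteq V_0$, so $wV_0w^{-1}\not\prec V_1$.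

## 7. Programs, centers and the process

*This section sets up one process, run once, that serves all $a$ and all $K$.*

A *program* of length $m+1\ge1$ is $\pi=(s_0;\iota_0,\dots,\iota_m)$ with
$$\iota_k=(b_k,d_{k+1},s_{k+1},E_k,\sigma_k),$$
where $s_0,b_k,d_{k+1},s_{k+1}\in\omega$, $E_k\subseteq H$ is finite, and $\sigma_k\in2^{<\omega}$. There are countably many programs. Enumerate them so that each appears after its proper initial segments of length $\ge1$. Let $\pi^-=(s_0;\iota_0,\dots,\iota_{m-1})$, with $\pi^-=\varnothing$ if $m=0$.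

Step $m$ works at the levels $l$ with $\mathrm{lo}_m\le l<s_{m+1}$, where
$$\mathrm{lo}_0=s_0,\qquad \mathrm{lo}_m=s_{m-1}\ (m\text{ odd}),\qquad \mathrm{lo}_m=s_{m-2}\ (m\ge2\text{ even}).$$
For $m=0,1,2,3,4$ these ranges are $[s_0,s_1)$, $[s_0,s_2)$, $[s_0,s_3)$, $[s_2,s_4)$, $[s_2,s_5)$. So a level in $[s_k,s_{k+1})$ is treated at steps $k,k+1,k+2$ if $k$ is even, and at steps $k,k+1$ if $k$ is odd. Note $\mathrm{lo}_{m-1}\le\mathrm{lo}_m$ when the $s_k$ increase.

Programs are processed in turn; each is *executed* or *fails*. An executed $\pi$ receives $w_\pi\in H$, and we put $\gamma_\varnothing=1$, $W_\varnothing=V_0$,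
$$\gamma_\pi=\gamma_{\pi^-}w_\pi,\qquad W_\pi=\begin{cases}V_{b_m}&m\text{ even},\\ w_\pi^{-1}V_{b_m}w_\pi&m\text{ odd}.\end{cases}$$
It also places finitely many *centers*. A center at level $l$ is a triple $(z,c,i)$ with $z\in H$, color $c\in2^{<\omega}\times\omega$ and kind $i\in\{0,1,2\}$.

**Turn of $\pi$.** The program fails if $s_0<s_1<\dots<s_{m+1}$ does not hold, or if $\pi^-$ is nonempty and failed. Otherwise write $\gamma=\gamma_{\pi^-}$, $W=W_{\pi^-}$. For $\mathrm{lo}_m\le l<s_{m+1}$ let $k$ be such that $s_k\le l<s_{k+1}$, and put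
$$c(l)=(\sigma_k,s_{k+1}),\qquad i(l)=m-k\in\{0,1,2\}.$$
Look for $w$ with:

- **(E1)** $w\in H\cap W^2$;
- **(E2)** if $m$ is odd, then $w^{-1}V_{b_m}w\not\prec V_{d_{m+1}}$;
- **(E3)** for all $x\in E_m$, all $l\in[\mathrm{lo}_m,s_{m+1})$, and all centers $(z',c',j)$ already placed at level $l$ with $c'\ne c(l)$: $\ z'^{-1}\gamma wx\notin V_{l+i(l)+j}$.

If such $w$ exists, choose one as $w_\pi$ and place the centers $(\gamma wx,c(l),i(l))$ at level $l$, for all $x\in E_m$ and $l\in[\mathrm{lo}_m,s_{m+1})$. Otherwise $\pi$ fails.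

**Example.** Let $m=2$. The program works at levels in $[s_0,s_3)$. At levels in $[s_0,s_1)$ it places color $(\sigma_0,s_1)$ with kind $2$; in $[s_1,s_2)$ color $(\sigma_1,s_2)$ with kind $1$; in $[s_2,s_3)$ color $(\sigma_2,s_3)$ with kind $0$. The kind counts how often this path has already placed centers at that level, and a larger kind asks for a weaker separation.

**(S)** *If $(z,c,i),(z',c',j)$ are centers at the same level $l$ and $c\ne c'$, then $z^{-1}z'\notin V_{l+i+j}$; in particular $z^{-1}z'\notin V_{l+4}$.* Indeed, one program places only one color at each level, so the two centers come from different programs. (E3) at the turn of the later one, and symmetry of $V_{l+i+j}$, give the first statement. The second follows since $i+j\le4$.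

**The closed sets.** Let $O_{l,c}=\bigcup\{zV_{l+8}:(z,c,i)\text{ is a center at level }l\text{ for some }i\}$ and $C_{l,c}=\overline{O_{l,c}}$, when the process has been run completely. *Condition (D) holds:* if the open set $yV_{l+6}$ meets $C_{l,c}$ and $C_{l,c'}$ with $c\ne c'$, it meets $O_{l,c}$ and $O_{l,c'}$, so there are centers of colors $c,c'$ at level $l$ with $z^{-1}z'\in V_{l+8}V_{l+6}^2V_{l+8}\subseteq V_{l+5}$, contrary to (S).

So Lemma 1 applies: the $F_a^s$ are closed, and the $X_a=\bigcup_sF_a^s$ are pairwise disjoint $F_\sigma$ sets. By Fact 1 fix $d_0$ with $V_0\not\prec V_{d_0}$, and put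
$$s_*=d_0+4,\qquad V_*=V_{s_*},\qquad F_a=F_a^{s_*}.$$

**Proposition.** Let $K\ne\varnothing$ be compact, $a\in2^\omega$, and let $s_0$ satisfy $xV_{s_0}x^{-1}\subseteq V_{d_0+2}$ for all $x\in KV_{s_0}$. Then there is $g\in G$ with $gK\subseteq F_a^{s_0}$.

*The Proposition implies the Theorem.* For $K=\varnothing$ there is nothing to prove. For general $K\neq\varnothing$ a suitable $s_0$ exists by Fact 2(i), and $F_a^{s_0}\subseteq X_a$; this is (T1). If $K\subseteq V_{s_*}$, then $s_0=s_*$ is suitable: for $x\in KV_{s_*}\subseteq V_{s_*}^2$ we have $xV_{s_*}x^{-1}\subseteq V_{s_*}^5\subseteq V_{d_0+3}$. This is (T2).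

Fix $K,a,s_0$ as in the Proposition for the rest of the notes.

## 8. The path of programs attached to $K$ and $a$

*This section chooses the programs that lead to $g$.* The process has been run and its outcome is fixed. We choose $\iota_0,\iota_1,\dots$ with $\sigma_m=a|m$ such that all $\pi_m=(s_0;\iota_0,\dots,\iota_m)$ are executed. Write $w_m=w_{\pi_m}$, $\gamma_m=\gamma_{\pi_m}$, $W_{m+1}=W_{\pi_m}$, $\gamma_{-1}=1$, $W_0=V_0$, $N_m=s_{m+1}+10$. So $\gamma_m=w_0\cdots w_m$. We maintain:

- **(P1)** $W_m\not\prec V_{d_m}$;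
- **(P2)** $xV_{s_m}x^{-1}\subseteq V_{d_m+2}$ for all $x\in KV_{s_m}$;
- **(P3)** $E_m\subseteq H\cap KV_{N_m}$ is finite and $K\subseteq E_mV_{N_m}$;
- **(P4)** for $m$ even: $b_m\ge m+1$; $b_m\ge b_{m-2}+1$ if $m\ge2$; $V_{b_m-1}\subseteq W_m$; $x^{-1}V_{b_m-1}x\subseteq V_{s_m+10}$ for all $x\in K$; and $V_{b_m}\not\prec V_{d_{m+1}}$;
- **(P5)** for $m$ odd: $b_m\ge b_{m-1}$; $\gamma_{m-1}V_{b_m}\gamma_{m-1}^{-1}\subseteq V_{m+1}$; $d_{m+1}\ge b_m$; and $V_{b_m}\not\prec V_{d_{m+1}}$.

For $m=0$, (P1) and (P2) hold by the choice of $d_0$ and $s_0$.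

**Step $m$.** Suppose (P1), (P2) hold for $m$, and $\pi_{m-1}$ was executed if $m\ge1$. Choose in this order:

1. $b_m$ as in (P4) or (P5). All sufficiently large values satisfy the conditions on $b_m$ alone: $W_m$ is a neighborhood of $1$, Fact 2(ii) applies, and $\gamma_{m-1}$ is already known.
2. $d_{m+1}$ with $V_{b_m}\not\prec V_{d_{m+1}}$ by Fact 1, and $d_{m+1}\ge b_m$ if $m$ is odd.
3. $s_{m+1}>s_m$ satisfying (P2) for $m+1$, by Fact 2(i).
4. $E_m$ as in (P3): for $y\in K$ pick $x\in H\cap yV_{N_m}$; then $y\in xV_{N_m}$, and finitely many of these sets cover $K$.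

**Claim.** $\pi_m$ is executed.

Given the Claim, $W_{m+1}$ is defined and (P1) holds for $m+1$: if $m$ is even, because $W_{m+1}=V_{b_m}\not\prec V_{d_{m+1}}$; if $m$ is odd, by (E2). So the construction continues.

## 9. A good quotient exists: proof of the Claim

We must show that at the turn of $\pi_m$ some $w$ satisfies (E1)–(E3). Write $\gamma=\gamma_{m-1}$, $W=W_m$ (symmetric and open), $d=d_m$. We have $s_0<\dots<s_{m+1}$, $\pi_{m-1}$ was executed if $m\ge1$, and only finitely many centers exist at this moment.

**Step 1: a separated sequence in $W$.** *It is the reservoir from which $w$ is built.* There are $u_0,u_1,\dots\in H\cap W$ with $u_k^{-1}u_{k'}\notin V_{d+1}$ for $k\ne k'$. Choose them one by one: given $F=\{u_0,\dots,u_{n-1}\}$, pick $u_n\in(H\cap W)\setminus FV_{d+1}$. This is possible, since $H\cap W\subseteq FV_{d+1}$ would give (as $W$ is open and $H$ dense) $W\subseteq\overline{H\cap W}\subseteq FV_{d+1}^2\subseteq FV_d$, contrary to (P1). By symmetry of $V_{d+1}$ both orders of each pair are separated.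

**Step 2: the forbidden sets.** *We rewrite (E3) as avoiding finitely many translates of symmetric sets.* Let $Q$ be the finite set of all $q=(x,l,z',c',j)$ with $x\in E_m$, $l\in[\mathrm{lo}_m,s_{m+1})$, and $(z',c',j)$ an already placed center at level $l$ with $c'\ne c(l)$. Put
$$r=l+i(l)+j,\qquad D_q=xV_rx^{-1},\qquad f_q=\gamma^{-1}z'x^{-1}.$$
Then $D_q$ is symmetric, and $w$ violates (E3) at $q$ (say: $w$ is *$q$-bad*) if and only if $z'^{-1}\gamma wx\in V_r$, i.e. $w\in\gamma^{-1}z'V_rx^{-1}=f_qD_q$.

**Step 3: Ramsey.** *We make the behavior of each $q$ uniform.* Color $\{k,k'\}$ by the set $\{q\in Q:u_k^{-1}u_{k'}\in D_q^2\}$. This does not depend on the order, since $D_q^2$ is symmetric, and there are finitely many colors. By Ramsey's theorem we may pass to an infinite subsequence such that $Q=Q_1\sqcup Q_2$ and, for all $k\ne k'$,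
$$u_k^{-1}u_{k'}\in D_q^2\ \text{ if }q\in Q_1,\qquad u_k^{-1}u_{k'}\notin D_q^2\ \text{ if }q\in Q_2 .$$

**Step 4: choosing the pair.** *Counting disposes of $Q_2$.* Let $q\in Q_2$. A left translate $hD_q$ contains at most one $u_k$, since $u_k,u_{k'}\in hD_q$ gives $u_k^{-1}u_{k'}\in D_q^{-1}D_q=D_q^2$. Now $u_k^{-1}u_{k'}$ is $q$-bad if and only if $u_{k'}\in u_kf_qD_q$; so for each $k$ this happens for at most one $k'$. And $(u_k^{-1}u_{k'})^{-1}=u_{k'}^{-1}u_k$ is $q$-bad if and only if $u_k\in u_{k'}f_qD_q$; so for each $k'$ this happens for at most one $k$. Hence, among the $M(M-1)$ ordered pairs of distinct $k,k'<M$, at most $2|Q|M$ are such that $u_k^{-1}u_{k'}$ or its inverse is $q$-bad for some $q\in Q_2$. Take $M>2|Q|+1$, with $M\ge2$. Then there is a pair such that for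
$$w=u_k^{-1}u_{k'}$$
neither $w$ nor $w^{-1}$ is $q$-bad for any $q\in Q_2$. Since $W$ is symmetric and $H$ is a group, both lie in $H\cap W^2$: (E1) holds for both.

**Step 5: no badness for $q\in Q_1$.** *Here a move that stays in $D_q^2$ inherits the separation of the previous center.* Let $q=(x,l,z',c',j)\in Q_1$.

First, $l<s_m$. If $l\ge s_m$, then $r\ge s_m$ and $x\in KV_{N_m}\subseteq KV_{s_m}$, so (P2) gives $D_q^2\subseteq V_{d+2}^2\subseteq V_{d+1}$. But $w=u_k^{-1}u_{k'}\in D_q^2$ and $w\notin V_{d+1}$, a contradiction.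

So $\mathrm{lo}_m\le l<s_m$. As $\mathrm{lo}_0=s_0$, this forces $m\ge1$. If $s_k\le l<s_{k+1}$ (this $k$ has nothing to do with the index of $u_k$), then $k\le m-1$, so $i(l)=m-k\ge1$. Moreover $\mathrm{lo}_{m-1}\le\mathrm{lo}_m\le l<s_m$, so $l$ is in the range of $\pi_{m-1}$. Since $\pi_{m-1}$ was executed, it placed at level $l$ the centers
$$(\gamma\tilde x,\,c(l),\,i(l)-1)\qquad(\tilde x\in E_{m-1}):$$
its group element is $\gamma_{m-1}=\gamma$, the color depends only on $k$, and the kind was $m-1-k$.

By (P3) for $m$ and for $m-1$ there are $y\in K$ with $x\in yV_{N_m}$ and $\tilde x\in E_{m-1}$ with $y\in\tilde xV_{N_{m-1}}$. Since $N_{m-1}=s_m+10\le N_m$,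
$$x\in\tilde xV_{N_{m-1}}^2\subseteq\tilde xV_{s_m+9}\subseteq\tilde xV_r,$$
because $r\le l+4\le s_m+3$. Put $p=\gamma\tilde x$. Then $\gamma x\in pV_r$, and by (S), applied to the centers $(z',c',j)$ and $(p,c(l),i(l)-1)$ with $c'\ne c(l)$,
$$z'^{-1}p\notin V_{l+(i(l)-1)+j}=V_{r-1}.\tag{2}$$

Let $v\in\{w,w^{-1}\}$ and suppose $v$ is $q$-bad, i.e. $z'^{-1}\gamma vx\in V_r$. Since $v\in D_q^2=xV_r^2x^{-1}$, we have $\gamma vx\in\gamma xV_r^2$. Hence
$$z'^{-1}p=(z'^{-1}\gamma vx)\cdot\bigl((\gamma vx)^{-1}\gamma x\bigr)\cdot\bigl((\gamma x)^{-1}p\bigr)\in V_r\,V_r^2\,V_r\subseteq V_{r-1},$$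
contrary to (2). With Step 4, both $w$ and $w^{-1}$ satisfy (E3).

**Step 6: (E2).** *We have two candidates; at least one keeps the conjugate large.* For $m$ even nothing is required. Let $m$ be odd, $V=V_{b_m}$, $D=V_{d_{m+1}}$. By (P5), $D\subseteq V$ and $V\not\prec D$. Suppose both candidates fail (E2): $w^{-1}Vw\subseteq FD$ and $wVw^{-1}\subseteq F'D$ with $F,F'$ finite. Then
$$V=w(w^{-1}Vw)w^{-1}\subseteq wFDw^{-1}=(wFw^{-1})\,wDw^{-1}\subseteq(wFw^{-1})\,wVw^{-1}\subseteq(wFw^{-1})F'D,$$
so $V\prec D$, a contradiction. Hence one of $w,w^{-1}$ satisfies (E1), (E2) and (E3), so the search at the turn of $\pi_m$ succeeds and $\pi_m$ is executed. This proves the Claim. $\square$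

## 10. Convergence on both sides

*This section shows that $(\gamma_j)$ is $\rho$-Cauchy.* For $m$ even and $j\ge m$ let $\theta_{m,j}=w_{m+1}w_{m+2}\cdots w_j$, with $\theta_{m,m}=1$; so $\gamma_j=\gamma_m\theta_{m,j}$.

**(a)** *For $m$ even and $j\ge m$: $\ \theta_{m,j}\in V_{b_m}^5\subseteq V_{b_m-1}$.* Use induction on $j-m$. The case $j=m$ is trivial. By (E1) for $\pi_{m+1}$, $w_{m+1}\in W_{m+1}^2=V_{b_m}^2$, which is the case $j=m+1$. Next, $m+1$ is odd, so $w_{m+2}\in W_{m+2}^2=w_{m+1}^{-1}V_{b_{m+1}}^2w_{m+1}$, and $b_{m+1}\ge b_m$ by (P5); hence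
$$w_{m+1}w_{m+2}\in V_{b_{m+1}}^2w_{m+1}\subseteq V_{b_m}^4 .$$
For $j\ge m+2$ the inductive hypothesis gives $\theta_{m+2,j}\in V_{b_{m+2}-1}\subseteq V_{b_m}$, because $b_{m+2}\ge b_m+1$ by (P4). So $\theta_{m,j}=w_{m+1}w_{m+2}\theta_{m+2,j}\in V_{b_m}^5$.

**(b)** *For $m$ even and $j\ge m$: $\ \gamma_m^{-1}\gamma_j\in V_m$.* Indeed $\gamma_m^{-1}\gamma_j=\theta_{m,j}\in V_{b_m-1}\subseteq V_m$, since $b_m\ge m+1$.

**(c)** *For $m$ odd and $j\ge m+1$: $\ \gamma_j\gamma_m^{-1}\in V_m$.* We have $\gamma_j\gamma_m^{-1}=\gamma_m\,w_{m+1}\theta_{m+1,j}\,\gamma_m^{-1}$. Here $w_{m+1}\in W_{m+1}^2$, and by (a) and (P4) for the even number $m+1$, $\theta_{m+1,j}\in V_{b_{m+1}-1}\subseteq W_{m+1}$. Since $W_{m+1}=w_m^{-1}V_{b_m}w_m$ and $\gamma_m=\gamma_{m-1}w_m$, (P5) gives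
$$\gamma_j\gamma_m^{-1}\in\gamma_mW_{m+1}^3\gamma_m^{-1}=\gamma_{m-1}V_{b_m}^3\gamma_{m-1}^{-1}\subseteq V_{m+1}^3\subseteq V_m .$$

By (b), $\gamma_j^{-1}\gamma_{j'}=(\gamma_m^{-1}\gamma_j)^{-1}(\gamma_m^{-1}\gamma_{j'})\in V_m^2$ for $m$ even and $j,j'\ge m$. By (c), $\gamma_j\gamma_{j'}^{-1}=(\gamma_j\gamma_m^{-1})(\gamma_{j'}\gamma_m^{-1})^{-1}\in V_m^2$ for $m$ odd and $j,j'>m$. So $(\gamma_j)$ is $\rho$-Cauchy, and by Fact 0 it converges to some $g\in G$.

## 11. The limit carries $K$ into $F_a^{s_0}$

*It remains to read the colors of $gx$ for $x\in K$.* Let $x\in K$ and $l\ge s_0$, say $s_k\le l<s_{k+1}$. We use an even step $m$ that treats level $l$ and satisfies $s_m>l$: let $m=k+2$ if $k$ is even and $m=k+1$ if $k$ is odd. Then $m\ge2$ is even, $\mathrm{lo}_m=s_{m-2}\le s_k\le l$, and $l<s_{k+1}\le s_m<s_{m+1}$. So $\pi_m$ placed at level $l$ centers of color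
$$c_l=(a|k,\,s_{k+1})$$
at the points $\gamma_m\tilde x$, for all $\tilde x\in E_m$. By (P3) choose $\tilde x\in E_m$ with $x\in\tilde xV_{N_m}$, and put $z=\gamma_m\tilde x$. For $j\ge m$, (a) gives $\theta_{m,j}\in V_{b_m-1}$, so $x^{-1}\theta_{m,j}x\in V_{s_m+10}$ by (P4), and
$$\gamma_jx=\gamma_mx\cdot(x^{-1}\theta_{m,j}x)\in\gamma_m\tilde x\,V_{N_m}V_{s_m+10}\subseteq zV_{s_m+9}\subseteq zV_{l+8}\subseteq O_{l,c_l}.$$
Here we used $N_m=s_{m+1}+10\ge s_m+10$ and $l<s_m$. Letting $j\to\infty$, $gx\in\overline{O_{l,c_l}}=C_{l,c_l}$.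

Now check the definition of $F_a^{s_0}$ with $\sigma_l=a|k$ and $n_l=s_{k+1}$. We have $\sigma_l\subset a$ and $n_l>l$. If $l'\ge n_l=s_{k+1}$, then $s_{k'}\le l'<s_{k'+1}$ with $k'\ge k+1$, so $|\sigma_{l'}|=k'>k=|\sigma_l|$. Hence $gx\in F_a^{s_0}$. Since $x\in K$ was arbitrary, $gK\subseteq F_a^{s_0}$. This proves the Proposition, and with it the Theorem and the Corollary. $\blacksquare$
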